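
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{A locally Stein submanifold of a bounded domain\\ that is not Stein}


\begin{abstract}
A locally closed complex submanifold $N\subset\mathbf C^n$ is called locally Stein if every point of
$\overline N\setminus N$ has a Stein neighborhood $V$ in $\mathbf C^n$ with $V\cap N$ Stein. We construct a
connected, bounded, locally Stein surface $N\subset\mathbf C^3$ that is not Stein. More generally, bounded locally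
Stein $p$-dimensional submanifolds of $\mathbf C^n$ are always Stein exactly when $p\in\{0,1,n\}$. We also show that a
locally Stein $N$ is Stein if and only if it admits a locally biholomorphic map to a Stein manifold of the same
dimension, and that every locally Stein $N$ is a union of at most $\binom np$ Stein open subsets.
\end{abstract}

\section{The question and the results}

Let $N$ be a locally closed $p$-dimensional complex submanifold of $\mathbf C^n$, and let $\overline N$ be its closure
in $\mathbf C^n$. We call $N$ \emph{locally Stein} if every point $x\in\overline N\setminus N$ has a Stein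
neighborhood $V$ in $\mathbf C^n$ such that $V\cap N$ is Stein. The following question is posed in \cite{hayama}:
\emph{if $N$ is bounded and locally Stein, must $N$ be Stein?}

The condition constrains $N$ only at its edge $\overline N\setminus N$. If the edge is empty, $N$ is closed in
$\mathbf C^n$ and is Stein. If $p=n$, then $N$ is an open set, the condition says that $N$ is locally pseudoconvex at
each boundary point, and the solution of the Levi problem gives that $N$ is Stein. If $p=1$, then $N$ has no compact
component, so it is Stein whatever happens at its edge. In each of these cases the local condition, or no condition,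
suffices, and one would guess that it always does. The guess is wrong.

\begin{theorem}\label{thm:A}
There is a connected, bounded, locally closed $2$-dimensional complex submanifold $N\subset\mathbf C^3$ that is
locally Stein but not Stein.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $0\le p\le n$. Every bounded locally Stein $p$-dimensional submanifold $N\subset\mathbf C^n$ is Stein if and only
if $p\in\{0,1,n\}$.
\end{theorem}

What goes wrong can be located. A $p$-dimensional $N$ is covered by the sets on which $p$ of the $n$ coordinate
functions are local coordinates, and each of these sets is Stein.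

\begin{theorem}\label{thm:C}
Let $N\subset\mathbf C^n$ be a locally closed, locally Stein $p$-dimensional complex submanifold, not necessarily
bounded.
\begin{enumerate}
\item $N$ is Stein if and only if there is a locally biholomorphic map from $N$ to some $p$-dimensional Stein
manifold.
\item For each $I=\{i_1<\dots<i_p\}\subset\{1,\dots,n\}$ the set
\[
N_I=\{x\in N:\ dx_{i_1}\wedge\dots\wedge dx_{i_p}|_N\neq0\ \text{at }x\}
\]
is Stein. Hence $N$ is a union of at most $\binom np$ Stein open sets, each the complement in $N$ of the zero set of a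
section of the canonical bundle $K_N$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} is proved in Sections \ref{sec:idea}--\ref{sec:emb}, Theorem~\ref{thm:B} in
Section~\ref{sec:B} and Theorem~\ref{thm:C} in Section~\ref{sec:C}. The proof of Theorem~\ref{thm:A} uses only
the standard facts recalled in Section~\ref{sec:facts}. Section~\ref{sec:idea} explains the construction on the cases
of one and of two discs.

\section{Facts about Stein manifolds}\label{sec:facts}

A complex manifold $X$ with countable topology is Stein if $\mathcal O(X)$ separates points and $X$ is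
holomorphically convex: for every compact $K\subset X$ the hull
$\{x\in X:|g(x)|\le\max_K|g|\text{ for all }g\in\mathcal O(X)\}$ is compact. Manifolds need not be connected, and the
empty manifold counts as Stein. Plurisubharmonic (psh) functions may be identically $-\infty$. We use the following
facts.

\begin{enumerate}
\item[(F1)] Closed complex submanifolds of Stein manifolds, finite products of Stein manifolds, and countable disjoint
unions of Stein manifolds of the same dimension are Stein. In particular, an open and closed subset of a Stein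
manifold is Stein.
\item[(F2)] If $X$ is Stein, $\varphi:X\to Y$ is a holomorphic map of complex manifolds, and $B\subset Y$ is open and
Stein, then $\varphi^{-1}(B)$ is Stein. Indeed it is isomorphic to the graph
$\{(x,y)\in X\times B:y=\varphi(x)\}$, a closed submanifold of $X\times B$. In particular, the intersection of two
Stein open subsets of a manifold is Stein, and so is $\{g\neq0\}=g^{-1}(\mathbf C\setminus\{0\})$ for $X$ Stein and
$g\in\mathcal O(X)$.
\item[(F3)] An open set $G\subset\mathbf C^m$ is Stein if and only if it is pseudoconvex, i.e.\ has a continuous psh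
exhaustion function (Oka, Bremermann, Norguet). Pseudoconvexity is a local property of the boundary.
\item[(F4)] An increasing union of Stein open subsets of $\mathbf C^m$ is Stein (Behnke--Stein).
\item[(F5)] Every connected non-compact Riemann surface is Stein (Behnke--Stein).
\end{enumerate}

By (F2) the neighborhood $V$ in the definition of ``locally Stein'' may be taken as small as we like: if $B\subset V$
is a ball about $x$, then $B\cap N$ is the preimage of $B$ under the inclusion $V\cap N\to\mathbf C^n$, hence Stein.

Our open sets will be of the form $\{v<0\}$, where $v$ is psh but is given as an infinite sum and need not be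
continuous. The next lemma handles this.

\begin{lemma}\label{lem:sub}
Let $G\subset\mathbf C^m$ be open and pseudoconvex. Let $v_1\ge v_2\ge\cdots$ be psh functions on $G$ that are
continuous as maps to $[-\infty,\infty)$, and let $v=\lim_Jv_J$. Then $\{v<0\}$ is open and Stein.
\end{lemma}

\begin{proof}
Let $\chi$ be a continuous psh exhaustion function of $G$. On the open set $G_J=\{v_J<0\}$ put
$u_J=\max\bigl(\chi,\,1/(1-e^{v_J})\bigr)$. This is continuous. It is psh because $e^{v_J}$ is psh with values in
$[0,1)$ and $s\mapsto1/(1-s)$ is convex and increasing on $[0,1)$. For $c>1$ the set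
$\{u_J\le c\}=\{\chi\le c,\ e^{v_J}\le1-1/c\}$ is closed in $G$, lies in the compact set $\{\chi\le c\}$, and lies in
$G_J$; so it is a compact subset of $G_J$. Hence $u_J$ is an exhaustion function and $G_J$ is Stein by (F3). The sets
$G_J$ increase with $J$, and their union is $\{v<0\}$ because $v(x)<0$ if and only if $v_J(x)<0$ for some $J$. Now use
(F4).
\end{proof}

\section{The idea: one disc, two discs, infinitely many}\label{sec:idea}

This section is motivation; the proofs start in Section~\ref{sec:psi}. A manifold $M$ is not holomorphically convex if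
it contains holomorphic discs $h_k:\{|z|<1\}\to M$ such that, for some $\rho_0\in(0,1)$, all circles
$h_k(\{|z|=\rho_0\})$ lie in one compact set $K$ while the sequence of centers $h_k(0)$ has no accumulation point: by
the maximum principle all centers lie in the hull of $K$. We look for such a surface $M$ with a holomorphic function
$z$ such that the two sets
\[
M^-=\{|z|<\tfrac14\},\qquad M^+=\{|z|>\tfrac15\},
\]
which cover $M$, are both Stein. If $M$ then embeds in a bounded part of $\mathbf C^3$ with $z$ as first coordinate,
the image is locally Stein for a trivial reason: the Stein open sets $\{|z|<\frac14\}\times\mathbf C^2$ and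
$\{|z|>\frac15\}\times\mathbf C^2$ cover $\mathbf C^3$, and they meet the image in copies of $M^-$ and $M^+$.

The left part can be Stein at no cost if it is a \emph{disjoint union} of Stein pieces $M_1,M_2,\dots$, where $M_k$
contains the center of the $k$th disc and of no other. The right part will be an open set $\Omega$ in
$\{\frac15<|z|<1,\ |w|<1\}$, and the $k$th disc will appear there as the annulus $w=z^{s_k}$ with $s_k\to\infty$. On
$|z|=\rho_0$ these curves converge to the circle $w=0$, which must therefore lie in $\Omega$. Over the collar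
$\frac15<|z|<\frac14$, on the other hand, $\Omega$ must fall apart into disjoint pieces around the curves
$w=z^{s_k}$, so that each can be continued to its own $M_k$. We thus look for $\Omega=\{\psi<0\}$ with $\psi$ psh,
$\psi=-\infty$ on every curve, $\psi>0$ between the pieces over the collar, and $\psi(z,0)<0$ for $|z|=\rho_0$.
See Figure~\ref{fig}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1.25cm]
\fill[gray!20] (4,0) rectangle (8.6,3.6);
\fill[gray!20] (0,2.65) rectangle (4,3.35);
\fill[gray!20] (0,1.6) rectangle (4,2.2);
\fill[gray!20] (0,0.78) rectangle (4,1.32);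
\draw (0,3)--(8.6,3) (0,1.9)--(8.6,1.9) (0,1.05)--(8.6,1.05);
\foreach \y in {3,1.9,1.05} {\fill (0,\y) circle (1.6pt); \fill (7.6,\y) circle (1.6pt);}
\fill (7.6,0.2) circle (1.6pt);
\node[right] at (7.65,0.2) {\small $w=0$};
\node at (7.6,0.68) {\small $\vdots$};
\node at (1.5,0.45) {\small $\vdots$};
\node[left] at (0,3) {\small $h_1(0)$};
\node[left] at (0,1.9) {\small $h_2(0)$};
\node[left] at (0,1.05) {\small $h_3(0)$};
\draw[dashed] (2.2,-0.4)--(2.2,3.7) (3.2,-0.4)--(3.2,3.7);
\draw[->] (0,-0.4)--(9.2,-0.4) node[right] {\small $|z|$};
\node[below] at (0,-0.45) {\small $0$};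
\node[below] at (2.2,-0.45) {\small $\frac15$};
\node[below] at (3.2,-0.45) {\small $\frac14$};
\node[below] at (7.6,-0.45) {\small $\rho_0$};
\node[below] at (8.6,-0.45) {\small $1$};
\node at (5.8,2.45) {\small $\Omega$};
\node at (1.1,3.17) {\scriptsize $M_1$};
\node at (1.1,2.06) {\scriptsize $M_2$};
\node at (1.1,1.2) {\scriptsize $M_3$};
\end{tikzpicture}
\caption{Schematic picture of the surface $M$ over the $|z|$-axis (vertical direction not to scale). The shaded set is
$M$: to the left of $|z|=\frac14$ it is a disjoint union of pieces $M_k$, to the right of $|z|=\frac15$ it is an open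
set $\Omega$ of $\mathbf C^2$. The horizontal lines are the discs $h_k$. Over $|z|=\rho_0$ they accumulate at the circle
$w=0$ of $\Omega$, but their centers $h_k(0)$ lie in different pieces and have no accumulation point in $M$.}
\label{fig}
\end{figure}

\paragraph{One disc.} Write $L=L(z)=\log(1/|z|)$ and $\lambda=\log2$; $L$ is harmonic for $z\neq0$. For one curve
$w=z^s$ and an integer $n>s$ with $n\ge8$ try
\[
u(z,w)=\frac1n\log\frac{|w-z^s|}2+\frac58L(z),\qquad
\{u<0\}=\bigl\{|w-z^s|<2|z|^{5n/8}\bigr\}.
\]
As $z\to0$ the fibers of this set shrink to points, so in the coordinates $(z,w)$ there is no open set to be continued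
across $z=0$. We rescale the fiber by $w=z^s+(2z)^n\eta$. In the coordinates $(z,\eta)$ the set $\{u<0\}$ becomes
\[
|\eta|<r(z),\qquad r(z)=2^{1-n}|z|^{-3n/8},
\]
and now the fibers grow as $z\to0$, because the coefficient $\frac58$ is less than $1$; put $r(0)=\infty$. Since
$5^3<2^7$, on the collar we have $r<2^{1-n}5^{3n/8}<2^{1-n/8}\le1$; so over the collar $\{u<0\}$ lies in
$\{|\eta|<1\}$. For $|z|\le\frac18$ we have $r\ge2^{1-n}8^{3n/8}=2^{1+n/8}>1$. Hence the set
$\{|z|<\frac14,\ |\eta|<\min(1,r(z))\}$ contains the whole bidisc $\{|z|\le\frac18,\ |\eta|<1\}$. It is also Stein,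
since it is the sublevel set $\{\log|\eta|-\log r<0\}$ in a bidisc and $-\log r=(n-1)\lambda+\frac{3n}8\log|z|$ is psh,
also at $z=0$, where it is $-\infty$. Over the collar it agrees with $\{u<0\}$, to which it is to be glued.

Since $\frac1n\log r=\frac\lambda n-(\lambda-\frac38L)$, for large $n$ the two requirements on $r$ are governed by the
sign of $\lambda-\frac38L$, which changes at $|z|=2^{-8/3}$, between $\frac18$ and $\frac15$. This is why the fiber
coordinate is scaled by $(2z)^n$ and not by $z^n$.

\paragraph{Two discs.} With a second curve, take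
\[
\psi_2=\frac1{n_1}\log\frac{|w-z^{s_1}|}2+\frac1{n_2}\log\frac{|w-z^{s_2}|}2+\frac58L .
\]
As $|z|\to1$ the last term tends to $0$, while the first two are negative, and for $|w|\le1-\varepsilon$ they are
bounded away from $0$; so the fiber of $\{\psi_2<0\}$ contains any given compact part of $|w|<1$ once $|z|$ is close
to $1$. Over the collar, a point $w$ is close, relative to $|z|^{s_k}$, to at most one of the two curves. If it is at
distance at least $|2z|^{n_k}$ from that curve, the corresponding summand is at least about $\lambda-L$. The other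
summand is at least about $-\frac{s_l}{n_l}L$, which is small if $n_l\gg s_l$. So
$\psi_2\gtrsim\lambda-\frac38L>0$ there: over the collar the fiber has split into two pieces, one inside each disc
$|w-z^{s_k}|<|2z|^{n_k}$. Each piece is continued across $z=0$ in its own coordinate $\eta$.

\paragraph{Infinitely many discs.} The same works with infinitely many curves if $\sum s_k/n_k$ is small. This sum also
controls $\psi(z,0)$, which must be positive over the collar, where $w=0$ lies outside all the discs
$|w-z^{s_k}|<|2z|^{n_k}$, and negative for $|z|$ near $1$. The sum $\psi$ need not be continuous, whence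
Lemma~\ref{lem:sub}.

The functions $z$ and $w$ do not yet embed the surface so obtained: the pair $(z,w)$ maps every disc
$\{z=0\}\subset M_k$ to the origin. What remains is to find a third bounded holomorphic function that is injective on
the union of these discs. Since $M$ will not be Stein, no embedding theorem for Stein manifolds supplies it; it is
written down in Section~\ref{sec:functions}.

\section{The function $\psi$}\label{sec:psi}

Let $\Delta=\{|\zeta|<1\}$, and let $L=\log(1/|z|)$ and $\lambda=\log2$ as above. Put
\[
s_1=1,\qquad n_k=100\cdot2^ks_k,\qquad s_{k+1}=n_k+1 .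
\]
Then $n_k\ge2s_k+3$, and $s_k>n_i$ whenever $k>i$; moreover
\[
\sigma:=\sum_k\frac{s_k}{n_k}=\frac1{100},\qquad 0<c:=\sum_k\frac1{n_k}\le\frac1{100}.
\]
On $\{0<|z|<1,\ |w|<1\}$ let
\[
\psi_J=\sum_{k\le J}\frac1{n_k}\log\frac{|w-z^{s_k}|}2+\frac58L(z),\qquad\psi=\lim_{J\to\infty}\psi_J .
\]
All summands under the sum are negative since $|w-z^{s_k}|<2$, so $\psi_J$ decreases in $J$. Each $\psi_J$ is psh and
continuous into $[-\infty,\infty)$. For $0<|z|<\frac14$ put $B_k(z)=\{w:|w-z^{s_k}|<|2z|^{n_k}\}$.

\begin{lemma}\label{lem:psi}
\begin{enumerate}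
\item[(a)] For $0<|z|<\frac14$ the discs $B_k(z)$, $k\ge1$, are pairwise disjoint and contained in $\Delta$.
\item[(b)] If $\frac15<|z|<\frac14$, $|w|<1$ and $w\notin\bigcup_kB_k(z)$, then $\psi(z,w)>0$.
\item[(c)] If $0<|z|<\frac14$, $w\in B_k(z)$ and $J\ge k$, then $\psi\le\psi_J\le\lambda-\frac38L$. For
$|z|\le\frac18$ the right-hand side is negative.
\item[(d)] $\psi(z,0)=(\frac58-\sigma)L-c\lambda$, and $\psi(z,z^{s_k})=-\infty$ for all $k$. In particular there is
$\rho_0\in(\frac12,1)$ with $\psi(z,0)<0$ for $|z|=\rho_0$.
\end{enumerate}
\end{lemma}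

\begin{proof}
(a) Since $|z|^{n_k-s_k}\le4^{s_k-n_k}$, we have $|2z|^{n_k}\le2^{2s_k-n_k}|z|^{s_k}\le\frac18|z|^{s_k}$. For $k<l$,
\begin{equation}\label{eq:sep}
|z^{s_k}-z^{s_l}|\ge|z|^{s_k}(1-|z|)\ge\tfrac34|z|^{s_k}.
\end{equation}
A point $w\in B_k(z)\cap B_l(z)$ would give $|z^{s_k}-z^{s_l}|<\frac18(|z|^{s_k}+|z|^{s_l})\le\frac14|z|^{s_k}$, a
contradiction. If $w\in B_k(z)$, then $|w|<\frac98|z|^{s_k}<1$.

(b) Call $k$ exceptional if $|w-z^{s_k}|<\frac38|z|^{s_k}$. There is at most one exceptional index: two of them,
$k<l$, would give $|z^{s_k}-z^{s_l}|<\frac38(|z|^{s_k}+|z|^{s_l})\le\frac38\cdot\frac54|z|^{s_k}<\frac34|z|^{s_k}$,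
against \eqref{eq:sep}. For a non-exceptional $k$,
\[
\log\frac{|w-z^{s_k}|}2\ge\log\frac3{16}-s_kL\ge-3\lambda-s_kL .
\]
For an exceptional $k$ we use $w\notin B_k(z)$ and get
$\log\frac{|w-z^{s_k}|}2\ge n_k\log|2z|-\lambda=n_k(\lambda-L)-\lambda$. After division by $n_k$ and summation, and
because $\lambda-L<0$, we obtain in either case (one exceptional index or none)
\[
\psi\ge-3\lambda c-\sigma L+(\lambda-L)+\tfrac58L=\lambda-\bigl(\tfrac38+\sigma\bigr)L-3\lambda c .
\]
Since $5^3<2^7$, we have $L<\log5<\frac73\lambda$, so
$\psi>\lambda\bigl(1-\frac78-\frac7{300}-\frac3{100}\bigr)=\lambda\bigl(\frac18-\frac4{75}\bigr)>0$.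

(c) Drop all summands but the $k$th. Since $\frac1{n_k}\log\frac{|2z|^{n_k}}2\le\log|2z|=\lambda-L$, we get
$\psi_J\le\lambda-L+\frac58L$. For $|z|\le\frac18$ we have $L\ge3\lambda$ and
$\lambda-\frac38L\le-\frac18\lambda<0$.

(d) The formulas follow by inserting $w=0$ and $w=z^{s_k}$. As $|z|\to1$, $\psi(z,0)$ tends to $-c\lambda<0$.
\end{proof}

We fix $\rho_0$ as in (d).

\section{The surface $M$}\label{sec:M}

\paragraph{The outer part.} Let $\Omega=\{\frac15<|z|<1,\ |w|<1,\ \psi(z,w)<0\}$. By Lemma~\ref{lem:sub}, applied to
the functions $\psi_J$ on the pseudoconvex set $\{\frac15<|z|<1,\ |w|<1\}$, $\Omega$ is open and Stein.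

\paragraph{The inner pieces.} Let $G=\{|z|<\frac14,\ |\eta|<1\}$ and
\[
\Phi_k(z,\eta)=\bigl(z,\ z^{s_k}+(2z)^{n_k}\eta\bigr).
\]
For $(z,\eta)\in G$, $z\neq0$, the second component of $\Phi_k(z,\eta)$ lies in $B_k(z)\subset\Delta$. So for $J\ge k$
we may define $\psi^{(k)}_J=\psi_J\circ\Phi_k$ for $z\neq0$ and $\psi^{(k)}_J=-\infty$ for $z=0$. On $\{z\ne0\}$ this
is continuous into $[-\infty,\infty)$ and psh, being the pullback of $\psi_J$ by a holomorphic map. By
Lemma~\ref{lem:psi}(c), $\psi^{(k)}_J\le\lambda-\frac38L(z)\to-\infty$ uniformly in $\eta$ as $z\to0$; hence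
$\psi_J^{(k)}$ is continuous into $[-\infty,\infty)$ on all of $G$. It is psh on $G$: near points with $z\ne0$ this has
been said, and at points with $z=0$ its value is $-\infty$, so the sub-mean value inequality on every complex line
holds there trivially. It decreases in $J$. Put
\[
\psi^{(k)}=\lim_J\psi^{(k)}_J,\qquad M_k=\{(z,\eta)\in G:\psi^{(k)}(z,\eta)<0\},\qquad L_k=\{z=0\}\subset M_k .
\]
By Lemma~\ref{lem:sub} $M_k$ is open and Stein, and by Lemma~\ref{lem:psi}(c)
\begin{equation}\label{eq:bidisc}
M_k\cap\{|z|\le\tfrac18\}=\{|z|\le\tfrac18,\ |\eta|<1\}.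
\end{equation}
In particular $L_k$ is a disc with coordinate $\eta$.

\paragraph{Gluing.} On $\{z\neq0\}$ the map $\Phi_k$ is injective and locally biholomorphic. By the definitions it maps
$M_k\cap\{|z|>\frac15\}$ biholomorphically onto $\{(z,w)\in\Omega:|z|<\frac14,\ w\in B_k(z)\}$. These images are
disjoint by Lemma~\ref{lem:psi}(a), and their union is $\Omega\cap\{|z|<\frac14\}$ by Lemma~\ref{lem:psi}(b), since
points of the collar outside all $B_k(z)$ have $\psi>0$. So the maps $\Phi_k$ define a biholomorphic map
\[
\Bigl(\bigsqcup_kM_k\Bigr)\cap\{|z|>\tfrac15\}\ \longrightarrow\ \Omega\cap\{|z|<\tfrac14\},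
\]
along which we glue $\bigsqcup_kM_k$ and $\Omega$ to a complex surface $M$. The functions $z$ and $w$ are holomorphic
on $M$, with $w=z^{s_k}+(2z)^{n_k}\eta$ on $M_k$, and $|z|<1$, $|w|<1$. In $M$ we have
\[
M^-:=\{|z|<\tfrac14\}=\bigsqcup_kM_k,\qquad M^+:=\{|z|>\tfrac15\}=\Omega .
\]
$M$ is Hausdorff: points with different $z$ are separated by $z$, and points with equal $z$ lie together in one of the
Hausdorff open sets $M^-$, $M^+$. Its topology is countable.

\begin{proposition}\label{prop:M}
\begin{enumerate}
\item[(i)] $M^-$ and $M^+$ are Stein open sets covering $M$.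
\item[(ii)] $(z,w)$ maps $M\cap\{z\neq0\}$ biholomorphically onto an open subset of $\mathbf C^2$.
\item[(iii)] $M$ has a connected component $M_0$ that is not holomorphically convex.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) follows from the construction and (F1).

(ii) The map is locally biholomorphic. Suppose two points have the same $(z,w)$, $z\ne0$. If $|z|\ge\frac14$, both lie
in $\Omega$ and agree. If $|z|<\frac14$, they lie in pieces $M_k$, $M_l$ with $w\in B_k(z)\cap B_l(z)$, so $k=l$ by
Lemma~\ref{lem:psi}(a), and $(z,w)$ determines $\eta$.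

(iii) For each $k$ there is a holomorphic map $h_k:\{|z|<1\}\to M$ given by
\[
h_k(z)=(z,\eta=0)\in M_k\quad(|z|<\tfrac14),\qquad h_k(z)=(z,z^{s_k})\in\Omega\quad(|z|>\tfrac15).
\]
These points do lie in $M_k$ and $\Omega$, because $\psi^{(k)}$ and $\psi$ equal $-\infty$ there, and the two
definitions agree under the gluing. By Lemma~\ref{lem:psi}(d), the circle $\{|z|=\rho_0,\ w=0\}$ lies in the open set
$\Omega$. It is compact, so
\[
T=\{|z|=\rho_0,\ |w|<\varepsilon\}\subset\Omega
\]
for some $\varepsilon>0$. Let $M_0$ be the component of $M$ containing the connected set $T$, and choose $k_0$ with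
$\rho_0^{s_{k_0}}<\varepsilon$. Then
\[
K=\{|z|=\rho_0,\ w=0\ \text{or}\ w=z^{s_k}\text{ for some }k\ge k_0\}\subset T
\]
is compact, because $z^{s_k}\to0$ uniformly on $|z|=\rho_0$. For $k\ge k_0$ the connected disc $h_k(\{|z|<1\})$ meets
$T$, so it lies in $M_0$. Since $h_k(\{|z|=\rho_0\})\subset K$, the maximum principle for $g\circ h_k$,
$g\in\mathcal O(M_0)$, puts $h_k(0)$ in the hull of $K$ in $M_0$. The points $h_k(0)\in L_k$ have no accumulation point
in $M$: at such a point we would have $z=0$, so it would lie in some open set $M_l$, which contains only the one point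
$h_l(0)$ of the sequence. Hence the hull of $K$ is not compact.
\end{proof}

\section{Bounded holomorphic functions on $M$}\label{sec:functions}

By Proposition~\ref{prop:M}(ii), the functions $z,w$ give an embedding away from the discs $L_k$, and they are
constant on $\bigcup_kL_k$. We want a bounded $f\in\mathcal O(M)$ with $f|_{L_k}=\delta_k(2+\eta)$, where
$\delta_k\to0$ rapidly. Such an $f$ has $\eta$-derivative $\delta_k\ne0$ on $L_k$. It also separates the discs, because
its values on $L_k$ have modulus in $(\delta_k,3\delta_k)$, and these intervals are disjoint if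
$\delta_{k+1}\le\delta_k/4$. That is the purpose of the summand $2$. We build $f$ from functions $S_i$ with
$S_i|_{L_i}=2+\eta$ and $S_i|_{L_k}=0$ for $k\ne i$.

A rational function in $z,w$ with poles only along $z=0$ is holomorphic on $M$ if on every $M_k$ its pole along $L_k$
cancels. The coordinate $\eta$ of $M_i$ is
\[
H_i=\frac{w-z^{s_i}}{(2z)^{n_i}},
\]
which has poles on the other $L_k$. On $M_k$, $w$ vanishes along $L_k$ to order $s_k$. For $i=1$ the pole is canceled
by one factor: $S_1=\frac wz(2+H_1)$ works, since on $M_1$ it equals $\frac wz(2+\eta)$ with $\frac wz=1$ on $L_1$.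
On $M_k$, $k>1$, the term $\frac wzH_1$ has order at least $(s_k-1)+(1-n_1)=s_k-n_1>0$ along $L_k$. This is why we
required $s_{k+1}>n_k$. For $i=2$ the factor $w/z^{s_2}$ takes care of $M_k$ with $k>2$ in the same way, but on $M_1$
it makes the pole worse. There we multiply by a high power of
\[
E_1=\frac{w-z^{s_1}}{z^{s_1}},
\]
which vanishes on $L_1$ to order $n_1-s_1$ and equals $-1$ on $L_2$. In general we need factors
$E_l=(w-z^{s_l})/z^{s_l}$ for all $l<i$. Each has a pole on $L_k$ for $k<l$, so the exponents are chosen in the order
$l=i-1,\dots,1$, each large compared with the previous ones.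

For each $i$ choose positive \emph{even} integers $a_{il}$, $l=i-1,\dots,1$, recursively with
\[
a_{il}\ \ge\ 1+s_i+n_i+\sum_{l<l'<i}a_{il'}s_{l'},
\]
and put
\[
S_i=\frac w{z^{s_i}}\Bigl(\prod_{l<i}E_l^{a_{il}}\Bigr)(2+H_i).
\]

\begin{lemma}\label{lem:S}
$S_i$ is holomorphic on $M$, $S_i|_{L_i}=2+\eta$, and $S_i|_{L_k}=0$ for $k\ne i$.
\end{lemma}

\begin{proof}
$S_i$ is holomorphic where $z\neq0$. On $M_k$ write $w=z^{s_k}p_k$ with $p_k=1+2^{n_k}z^{n_k-s_k}\eta$; then $p_k$ is
holomorphic and $p_k=1$ on $L_k$. On $M_k$:
\begin{itemize}
\item for $l<k$, $E_l=z^{s_k-s_l}p_k-1$ is holomorphic and equals $-1$ on $L_k$;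
\item $E_k=2^{n_k}z^{n_k-s_k}\eta$;
\item for $l>k$, $z^{s_l}E_l=w-z^{s_l}$ is holomorphic.
\end{itemize}

\emph{Case $k=i$.} Here $H_i=\eta$ and $w/z^{s_i}=p_i$, so $S_i$ is holomorphic. On $L_i$ it equals
$\prod_{l<i}(-1)^{a_{il}}(2+\eta)=2+\eta$, since the exponents are even.

\emph{Case $k>i$.} The $E_l$ with $l<i$ are holomorphic. Moreover
\[
\frac w{z^{s_i}}=z^{s_k-s_i}p_k,\qquad
\frac w{z^{s_i}}H_i=2^{-n_i}z^{s_k-n_i}p_k\bigl(z^{s_k-s_i}p_k-1\bigr),
\]
and both are holomorphic and vanish on $L_k$ because $s_k>n_i>s_i$. So $S_i$ is holomorphic and vanishes on $L_k$.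

\emph{Case $k<i$.} The functions $w$, $z^{n_i}(2+H_i)$, $z^{s_l}E_l$ for $k<l<i$, and $E_l$ for $l<k$ are holomorphic,
and $E_k$ is divisible by $z^{n_k-s_k}$. Hence $S_i=z^q\cdot(\text{holomorphic})$ with
\[
q=a_{ik}(n_k-s_k)-s_i-n_i-\sum_{k<l<i}a_{il}s_l\ \ge\ 1
\]
by the choice of $a_{ik}$.
\end{proof}

\paragraph{Bounds.} To sum the $S_i$ we need bounds on all of $M$, although $M$ has infinitely many pieces. To obtain
an embedding we also need $f$ to become small on $M_k$, near $L_k$, as $k\to\infty$. Both come from the factor $w$ in
$S_i$.

On $M\cap\{|z|\ge\frac18\}$ we have $\frac18\le|z|<1$, $|w|<1$, and $S_i/w$ is a polynomial in $z,w,1/z$. So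
$|S_i|\le A_i|w|$ there, with a finite constant $A_i$. On $M_k\cap\{|z|\le\frac18\}$, which is a full bidisc by
\eqref{eq:bidisc}, the maximum principle in $z$ with $\eta$ fixed gives
\[
|S_i|\le A_i\max_{|z|=1/8}|w|\le A_i\bigl(8^{-s_k}+4^{-n_k}\bigr)\le2A_i\,8^{-s_k},
\]
because $4^{n_k}\ge16^{s_k}\ge8^{s_k}$. In particular $|S_i|\le A_i$ on $M$. Choose $\delta_i>0$ with
$\delta_iA_i\le2^{-i}$ and $\delta_{i+1}\le\delta_i/4$. Then $f=\sum_i\delta_iS_i$ converges uniformly on $M$ and is
holomorphic, and
\begin{equation}\label{eq:f}
|f|\le1\ \text{on }M,\qquad|f|\le2\cdot8^{-s_k}\ \text{on }M_k\cap\{|z|\le\tfrac18\},\qquad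
f|_{L_k}=\delta_k(2+\eta).
\end{equation}
The first and third statements give $|\delta_k(2+\eta)|\le1$. So for fixed $\eta$ the function
$z\mapsto f(z,\eta)-\delta_k(2+\eta)$ is bounded by $2$ on $|z|\le\frac18$ and vanishes at $z=0$. By Schwarz's lemma,
\begin{equation}\label{eq:schwarz}
|f(z,\eta)-\delta_k(2+\eta)|\le16|z|\quad\text{on }M_k\cap\{|z|\le\tfrac18\},
\end{equation}
with a constant independent of $k$.

\section{The embedding, and proof of Theorem \ref{thm:A}}\label{sec:emb}

\begin{proposition}\label{prop:emb}
$F=(z,w,f):M\to\mathbf C^3$ is an injective immersion and a homeomorphism onto its image. So $F(M)$ is a bounded,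
locally closed complex submanifold of $\mathbf C^3$ biholomorphic to $M$.
\end{proposition}

\begin{proof}
\emph{Immersion.} Where $z\ne0$, $(z,w)$ is locally biholomorphic. At points of $L_k$,
$\partial f/\partial\eta=\delta_k\neq0$, so $(z,f)$ is locally biholomorphic.

\emph{Injectivity.} The function $z$ separates $\{z\ne0\}$ from $\{z=0\}=\bigcup_kL_k$. On $\{z\ne0\}$ already $(z,w)$
is injective. On $L_k$, $f=\delta_k(2+\eta)$ is injective with $\delta_k<|f|<3\delta_k$, and these ranges are disjoint
for different $k$.

\emph{Homeomorphism.} Let $F(x_m)\to F(x)$; we show $x_m\to x$. If $z(x)\neq0$, this follows from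
Proposition~\ref{prop:M}(ii). Let $x=(0,\eta_0)\in L_k$. Then $z(x_m)\to0$, so for large $m$ we have
$x_m=(z_m,\eta_m)\in M_{k_m}$ with $|z_m|\le\frac18$. The danger is that $k_m$ differs from $k$. First, $(k_m)$ is
bounded: otherwise the second bound in \eqref{eq:f} would give $f(x_m)\to0$ along a subsequence, whereas $f(x_m)$ tends
to $\delta_k(2+\eta_0)\neq0$. Next, suppose $k_m=k'$ for infinitely many $m$. Along these $m$, \eqref{eq:schwarz} gives
$\delta_{k'}(2+\eta_m)\to\delta_k(2+\eta_0)$, hence
\[
\delta_{k'}\le|\delta_k(2+\eta_0)|\le3\delta_{k'},\qquad\text{while}\quad\delta_k<|\delta_k(2+\eta_0)|<3\delta_k .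
\]
If $k'>k$, then $3\delta_{k'}\le\frac34\delta_k<\delta_k$; if $k'<k$, then $\delta_{k'}\ge4\delta_k>3\delta_k$. Both
contradict these inequalities, so $k'=k$. Thus $k_m=k$ for all large $m$, and \eqref{eq:schwarz} gives
$\eta_m\to\eta_0$, i.e.\ $x_m\to x$.

The image is bounded since $|z|,|w|<1$ and $|f|\le1$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]
Let $N=F(M_0)$ with $M_0$ as in Proposition~\ref{prop:M}(iii). As $M_0$ is open and closed in $M$,
Proposition~\ref{prop:emb} shows that $N$ is a connected, bounded, locally closed $2$-dimensional complex submanifold of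
$\mathbf C^3$. It is not Stein, because $M_0$ is not holomorphically convex. The open sets
\[
V^-=\{|z|<\tfrac14\}\times\mathbf C^2,\qquad V^+=\{|z|>\tfrac15\}\times\mathbf C^2
\]
are Stein and cover $\mathbf C^3$. The set $V^\pm\cap N\cong M^\pm\cap M_0$ is open and closed in the Stein manifold
$M^\pm$, hence Stein. So every point of $\mathbf C^3$, in particular every point of $\overline N\setminus N$, has a
Stein neighborhood whose intersection with $N$ is Stein.
\end{proof}

\begin{remark}
The centers of the discs are $F(h_k(0))=(0,0,2\delta_k)$. For $k\ge k_0$ they lie in $N$ and converge to the origin,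
which is a point of $\overline N\setminus N$ since $f\neq0$ on every $L_k$. The local condition at the origin does not
notice this, because near the origin $N$ is a disjoint union of Stein pieces, connected to each other only through
the far part $|z|\ge\frac14$.
\end{remark}

\section{The classification: proof of Theorem \ref{thm:B}}\label{sec:B}

For $p\in\{0,1,n\}$ let $N\subset\mathbf C^n$ be locally Stein of dimension $p$; boundedness is not used in these cases.

\emph{$p=0$.} $N$ is discrete and countable, hence Stein.

\emph{$p=1$.} No component of $N$ is compact: on a compact component all coordinate functions would be constant by the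
maximum principle. By (F5) each of the countably many components is Stein, and (F1) applies.

\emph{$p=n$.} $N$ is open in $\mathbf C^n$, and its boundary is $\overline N\setminus N$. By the remark after
(F5), every boundary point is the center of a ball $B$ with $B\cap N$ Stein. So $N$ is locally pseudoconvex at every
boundary point, and it is Stein by (F3).

\emph{$2\le p<n$.} Let $N$ and $V^\pm$ be as in the proof of Theorem~\ref{thm:A} and put
\[
N'=N\times\Delta^{p-2}\times\{0\}\ \subset\ \mathbf C^3\times\mathbf C^{p-2}\times\mathbf C^{n-p-1}=\mathbf C^n .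
\]
This is a bounded, locally closed submanifold of dimension $p$. It contains the closed submanifold
$N\times\{0\}\times\{0\}\cong N$, which is not Stein, so $N'$ is not Stein by (F1). The two Stein open sets
$V^\pm\times\mathbf C^{n-3}$ cover $\mathbf C^n$, and
$(V^\pm\times\mathbf C^{n-3})\cap N'\cong(V^\pm\cap N)\times\Delta^{p-2}$ is Stein. So $N'$ is locally Stein. \qed

\section{The criterion: proof of Theorem \ref{thm:C}}\label{sec:C}

The proof uses two results of Docquier and Grauert \cite{DG}.
\begin{itemize}
\item[(DG1)] Let $X$ be a connected $p$-dimensional complex manifold with a locally biholomorphic map to a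
$p$-dimensional Stein manifold. Then there are a $p$-dimensional Stein manifold $\widetilde X$ (the envelope of
holomorphy) and a locally biholomorphic map $\alpha:X\to\widetilde X$ such that every $g\in\mathcal O(X)$ is
$\widetilde g\circ\alpha$ for some $\widetilde g\in\mathcal O(\widetilde X)$.
\item[(DG2)] Let $U$ be an open subset of a Stein manifold $Y$. If every point of $\partial U$ has a neighborhood $B$
in $Y$ with $B\cap U$ Stein, then $U$ is Stein.
\end{itemize}

The idea is to reduce to the case $p=n$, with the envelope $\widetilde N$ in the role of $\mathbf C^n$. The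
coordinate functions extend to $\widetilde N$, and they carry the local condition on $\overline N\setminus N$ over to
$\partial N\subset\widetilde N$. A hypothesis such as the map in (1) is needed because without it there
need not be a Stein manifold of dimension $p$ in which $N$ is open.

\begin{proof}[Proof of (1)]
If $N$ is Stein, take the identity map. Conversely, suppose there is a locally biholomorphic map from $N$ to a
$p$-dimensional Stein manifold. By (F1) the countably many components of $N$ may be treated separately. Indeed, let
$N_0$ be one. It is open and closed in $N$, so it is locally closed and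
$\overline{N_0}\setminus N_0\subset\overline N\setminus N$; and if $V\cap N$ is Stein, so is its open and closed subset
$V\cap N_0$. So assume that $N$ is connected.

Let $\alpha:N\to\widetilde N$ be as in (DG1). Extending the coordinate functions, we write the inclusion
$\iota:N\to\mathbf C^n$ as $\iota=\Phi\circ\alpha$ with $\Phi:\widetilde N\to\mathbf C^n$ holomorphic. Hence $\alpha$ is
injective, and we regard $N$ as an open subset of $\widetilde N$ with $\Phi|_N=\iota$.

Let $x\in\partial N\subset\widetilde N$, and let $x_m\in N$ with $x_m\to x$. Then $\iota(x_m)=\Phi(x_m)\to\Phi(x)$, so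
$\Phi(x)\in\overline N$. If $\Phi(x)$ were in $N$, then $(x_m)$ would converge in $N$, since $\iota$ is a
homeomorphism onto its image; as $\widetilde N$ is Hausdorff, the limit would be $x$, so $x\in N$, which is impossible
for a boundary point of an open set. Hence $\Phi(x)\in\overline N\setminus N$. Choose a Stein neighborhood $V$ of
$\Phi(x)$ with $V\cap N$ Stein, and a coordinate ball $B$ about $x$ in $\widetilde N$ with $\Phi(B)\subset V$. Then
$B\cap N=B\cap\iota^{-1}(V)$, where $\iota^{-1}(V)\cong V\cap N$. This is an intersection of two Stein open subsets of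
$\widetilde N$, hence Stein by (F2). By (DG2), $N$ is Stein.
\end{proof}

\begin{proof}[Proof of (2)]
$N_I$ is the complement in $N$ of the zero set $Z_I$ of the section $dx_{i_1}\wedge\dots\wedge dx_{i_p}|_N$ of $K_N$.
It is open in $N$, hence locally closed in $\mathbf C^n$. We show that it is locally Stein.

Let $x\in\overline{N_I}\setminus N_I$. If $x\notin N$, then $x\in\overline N\setminus N$ and we take a Stein $V\ni x$
with $V\cap N$ Stein. If $x\in N$, then $x\in Z_I$, and we take for $V$ a small ball about $x$ in which $N$ is closed.
In both cases $Y=V\cap N$ is Stein, and $V\cap N_I$ is the complement in $Y$ of the zero set of a section of a line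
bundle. Every point of $Y$ has a Stein neighborhood $B\subset Y$ on which the bundle is trivial, so that
$B\cap N_I=\{g\neq0\}$ with $g\in\mathcal O(B)$. This is Stein by (F2). By (DG2), $V\cap N_I$ is Stein.

Thus $N_I$ is locally Stein. The map $(x_{i_1},\dots,x_{i_p}):N_I\to\mathbf C^p$ is locally biholomorphic, so $N_I$ is
Stein by (1). The sets $N_I$ cover $N$, because at each point the restrictions of $dx_1,\dots,dx_n$ span the cotangent
space of $N$.
\end{proof}

\begin{remark}
Let $M$ be the surface of Section~\ref{sec:M}, and consider $N=F(M)$ with the coordinates $(z,w,f)$ of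
$\mathbf C^3$. It is locally Stein, again by the sets $V^\pm$, and not Stein, since its closed submanifold $F(M_0)$ is
not. It is the union of the two Stein open subsets $\{|z|<\frac14\}$ and $\{|z|>\frac15\}$, and its points are
separated by the bounded holomorphic functions $z,w,f$; only holomorphic convexity fails. On $M_k$ we have
$dz\wedge dw=(2z)^{n_k}dz\wedge d\eta$, so for the pair $(z,w)$ the set $N_I$ of Theorem~\ref{thm:C}(2) is
$\{z\ne0\}$. It is Stein, and the property is lost when the discs $L_k$ are added. By Theorem~\ref{thm:C}(1), $N$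
admits no locally biholomorphic map to any Stein surface.
\end{remark}

\begin{thebibliography}{9}
\bibitem{hayama} \emph{A successive iteration method for the Cauchy-Riemann equation and its applications},
\url{https://www.ms.u-tokyo.ac.jp/~hirachi/scv/hayama-archive/2009/ohsawa.pdf}.
\bibitem{DG} Docquier and Grauert, Math.\ Ann.\ 140 (1960).
\end{thebibliography}

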